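# Embedding super reflexive spaces into super reflexive spaces with a basis

Scalars are real or complex, subspaces are closed, $B_X$ and $S_X$ are the closed unit ball and the unit sphere of $X$, and "embed" means embed isomorphically. If $A$ is a set of vectors, $\overline{\mathrm{span}}\,A$ is its closed linear span.

## 1. A slanted sequence in $\ell_2$

Let $(d_n)$ be the unit vector basis of $\ell_2$ and, for $k\ge1$, put
$$e_{2k-1}=d_{2k-1},\qquad e_{2k}=d_{2k-1}+\tfrac1k\,d_{2k}.$$
The span of $(e_n)$ is dense. For $x=\sum x_nd_n$ the functionals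
$$e_{2k-1}^*(x)=x_{2k-1}-k\,x_{2k},\qquad e_{2k}^*(x)=k\,x_{2k}$$
satisfy $e_i^*(e_j)=\delta_{ij}$, and $x=0$ if all of them vanish at $x$. So every $x$ has coordinates with respect to $(e_n)$ and is determined by them. Can we recover $x$ by cutting off? Let $P_nx=\sum_{j\le n}e_j^*(x)e_j$. Then $P_{2k}$ is the orthogonal projection onto the span of $d_1,\dots,d_{2k}$, but
$$P_{2k-1}x=P_{2k-2}x+(x_{2k-1}-kx_{2k})\,d_{2k-1}.$$
For $x=\sum_k\frac1k d_{2k}\in\ell_2$ we get $P_{2k-1}x=P_{2k-2}x-d_{2k-1}$, so $(P_nx)$ diverges. The geometric reason is visible. Put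
$$E_n=\mathrm{span}(e_1,\dots,e_n),\qquad T_n=\{x:\ e_j^*(x)=0\text{ for }j\le n\}.$$
The head space $E_{2k-1}$ contains $d_{2k-1}$, the tail space $T_{2k-1}$ contains $e_{2k}=d_{2k-1}+\frac1kd_{2k}$, and these two vectors are at distance $1/k$. Head and tail are almost parallel.

Suppose we do not notice that even cut-offs are fine. What can be done at the bad places $n=2k-1$?

*Leave a gap.* $T_{2k}$ is the closed span of the $d_j$ with $j>2k$, so it is orthogonal to $E_{2k-1}$. Skipping one index cures the angle. The price is that $E_{2k-1}+T_{2k}=\{x:x_{2k}=0\}$ is not all of $\ell_2$.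

*Let the place of the cut depend on $x$.* Let $\|x\|\le1$ and $\varepsilon>0$. Among any $K\ge\varepsilon^{-2}$ values of $k$ there is one with $|x_{2k}|\le\varepsilon$, since otherwise $\|x\|^2>K\varepsilon^2\ge1$. For this $k$ the vector $x$ is within $\varepsilon$ of $E_{2k-1}+T_{2k}$. So in every long enough stretch of indices there is a good place to cut $x$; the length of the stretch depends on $\varepsilon$ only, but the place depends on $x$.

*Look at the path of heads.* Let $k_1<k_2<\cdots$ be cutting places and let $a_i$ be the orthogonal projection of $x$ onto $E_{2k_i-1}$. For $i<j$ the vector $a_j-a_i$ is orthogonal to $a_i$, so $\|a_j-a_i\|^2=\|a_j\|^2-\|a_i\|^2$. The right side telescopes: for all $i_0<i_1<\dots<i_l$,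
$$\sum_{k=1}^l\|a_{i_k}-a_{i_{k-1}}\|^2\le\|x\|^2 .$$
However the places were chosen, the path has bounded square variation.

In this example we could have regrouped the coordinates in pairs and obtained a decomposition into planes. In general no regrouping helps: we shall see that a space which decomposes into a sequence of finite dimensional pieces has the approximation property, and for $2<p<\infty$ the space $\ell_p$ has subspaces without the approximation property (Enflo; Davie; Figiel). Such a subspace $X$ inherits the uniform convexity of $\ell_p$ but admits no decomposition. The next best thing is to place $X$ inside a larger space which has a basis. If nothing else is asked, this is easy, since every separable Banach space embeds in $C[0,1]$, which has a Schauder basis. But $C[0,1]$ is not even reflexive, and the convexity of $X$ is lost on the way. Can one find a larger space with a basis that is as convex, up to renorming, as $X$ was? That is the subject of this lecture. The three observations above, on gaps, on cuts depending on $x$, and on bounded variation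 of the path of heads, will turn into the proof.

## 2. Super reflexivity, decompositions, and four theorems

**Definition.** $E$ is *finitely represented* in $X$ if there is $C\ge1$ such that for every finite dimensional subspace $F$ of $E$ there is a finite dimensional subspace $F'$ of $X$ whose Banach–Mazur distance to $F$ is at most $C$. $X$ is *super reflexive* if every Banach space $E$ which is finitely represented in $X$ is reflexive.

A super reflexive space is reflexive, being finitely represented in itself. The converse fails: $X=(\bigoplus_n\ell_1^n)_{\ell_2}$ is an $\ell_2$-sum of finite dimensional spaces, hence reflexive. Let $F\subset\ell_1$ be finite dimensional. Truncating the vectors of a basis of $F$ far out gives a copy of $F$ in some $\ell_1^n$ with distance to $F$ at most 2. So the non-reflexive space $\ell_1$ is finitely represented in $X$.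

**Definition.** $Z$ has a *finite dimensional decomposition* (FDD) $(H_n)$ if the $H_n$ are finite dimensional subspaces and every $z\in Z$ has a unique norm-convergent representation $z=\sum_nz_n$ with $z_n\in H_n$.

A Schauder basis is an FDD with one-dimensional pieces. The sequence of Section 1 is not a basis of $\ell_2$, but the planes $\mathrm{span}(e_{2k-1},e_{2k})$ form an FDD.

**Definition.** The modulus of convexity of $X$ is
$$\delta_X(\varepsilon)=\inf\Big\{1-\Big\|\frac{x+y}2\Big\|:\ \|x\|,\|y\|\le1,\ \|x-y\|\ge\varepsilon\Big\}.$$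
$X$ is uniformly convex if $\delta_X(\varepsilon)>0$ for $0<\varepsilon\le2$. It has *convexity of power type $q$* if $\delta_X(\varepsilon)\ge c\,\varepsilon^q$ for $0<\varepsilon\le2$, with some $c>0$. The modulus of smoothness is $\rho_X(\tau)=\sup\{\frac12(\|x+\tau y\|+\|x-\tau y\|)-1:\|x\|=\|y\|=1\}$, and $X$ has *smoothness of power type $p$* if $\rho_X(\tau)\le C\tau^p$ for $\tau>0$, with some $C$.

In a Hilbert space the parallelogram law gives $\|\frac{x+y}2\|^2\le1-\frac{\varepsilon^2}4$, hence $\delta(\varepsilon)\ge\varepsilon^2/8$: power type 2. Since $\varepsilon^2\ge\varepsilon^3/2$ for $\varepsilon\le2$, a Hilbert space also has convexity of power type 3.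

**Definition.** $X$ has the *approximation property* (AP) if the identity can be approximated uniformly on compact sets by finite rank operators, and the *bounded approximation property* (BAP) with constant $\lambda$ if in addition these can be taken with norm at most $\lambda$. Equivalently to the latter, there is a net of finite rank operators with norms at most $\lambda$ converging strongly to $I$.

The question we study is posed in "Infinite Combinatorics and Applications to Banach space Theory" (http://www.math.tamu.edu/~thomas.schlumprecht/class_fall06.pdf): *does a separable super reflexive space embed in a super reflexive space with a basis, or with an FDD?* The answer to both is yes. If $X$ is finite dimensional, $X\subset X\oplus_2\ell_2$, which has a basis and is super reflexive; so from now on $X$ is infinite dimensional.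

**Theorem A.** Let $X$ be separable, super reflexive, with convexity of power type $q\in[2,\infty)$. There are a super reflexive space $Z$ with an FDD and a surjection $Q:Z\to X$ such that $\ker Q\cong(\bigoplus_iG_i)_{\ell_q}$ with $G_i$ finite dimensional subspaces of $X$. The pieces of the FDD are isometric to finite dimensional subspaces of $X$.

**Theorem B.** Every super reflexive space with an FDD is isomorphic to a complemented subspace of a super reflexive space with a basis.

**Theorem C.** Every separable super reflexive space is isomorphic to a subspace of a super reflexive space with an FDD, and to a subspace of a super reflexive space with a basis.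

**Theorem D.** Let $X$ be separable, infinite dimensional and super reflexive.

1. If $X$ is normed with smoothness of power type $p\in(1,2]$ (such $p$ exists after renorming), there is an exact sequence $0\to X\to Y\to(\bigoplus F_i)_{\ell_p}\to0$ where $Y$ is super reflexive with an FDD, the $F_i$ are isometric to finite dimensional quotients of $X$, and the FDD pieces of $Y$ are 2-isomorphic to quotients of $X$. Also, $X$ is a quotient of a super reflexive space with a basis.
2. $X$ is isomorphic to a complemented subspace of a super reflexive space with a basis if and only if $X$ has the approximation property.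

By Theorem D(2) and the examples of Enflo, Davie and Figiel quoted above, "complemented" cannot be required in Theorem C. The converse of Theorem C is trivial, because subspaces of super reflexive spaces are super reflexive.

The logic is this. Theorem A is the main construction, and it produces *quotients*. Theorem C follows by applying it to $X^*$ and dualizing, and Theorem B replaces an FDD by a basis.

## 3. Ultrapowers and the standard facts

Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. The ultrapower $X^{\mathcal U}$ is the space of bounded sequences in $X$ modulo those with $\lim_{\mathcal U}\|x_n\|=0$, with norm $\|(x_n)_{\mathcal U}\|=\lim_{\mathcal U}\|x_n\|$. For example, if $\dim X<\infty$ every bounded sequence has a limit along $\mathcal U$, and $X^{\mathcal U}=X$.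

**(F1)** *$X$ is super reflexive if and only if $X^{\mathcal U}$ is reflexive.* For the forward implication we show that $X^{\mathcal U}$ is finitely represented in $X$ with $C=2$. Let $F\subset X^{\mathcal U}$ be finite dimensional with basis $f^1,\dots,f^d$, let $(f^j_n)_n$ represent $f^j$, and let $T_n:F\to X$ be linear with $T_nf^j=f^j_n$. The $T_n$ are uniformly bounded and $\lim_{\mathcal U}\|T_nf\|=\|f\|$ for each $f\in F$. Using a fine finite net of $S_F$ we find $n$ with $(1-\eta)\|f\|\le\|T_nf\|\le(1+\eta)\|f\|$ on $F$, where $\eta$ is as small as we like. For the converse, reflexivity is separably determined, so let $E=\overline{\bigcup F_n}$ with $F_n$ increasing and finite dimensional be finitely represented in $X$ with constant $C$. Take $T_n:F_n\to X$ with $\|x\|\le\|T_nx\|\le(C+1)\|x\|$. Then $x\mapsto(T_nx)_{\mathcal U}$, defined on $\bigcup F_n$ (for $x$ fixed, $T_nx$ makes sense for large $n$), extends to an embedding of $E$ in the reflexive space $X^{\mathcal U}$.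

**(F2)** (Enflo; James) *$X$ is super reflexive if and only if it has an equivalent uniformly convex norm; and $X$ is super reflexive if and only if $X^*$ is.* Our definition allows any $C$, so it implies James's condition, which only tests spaces $E$ represented with constants $1+\varepsilon$ for every $\varepsilon$; James's condition implies uniform convexifiability. Conversely, if $X$ is uniformly convex then $\delta_{X^{\mathcal U}}(\varepsilon)\ge\delta_X(\varepsilon/2)>0$: represent two elements of the ball by sequences in $B_X$, and note that $\|x_n-y_n\|\ge\varepsilon/2$ for $\mathcal U$-many $n$. So $X^{\mathcal U}$ is reflexive by Milman–Pettis, and (F1) applies. As for duality, $(X^*)^{\mathcal U}$ embeds isometrically in $(X^{\mathcal U})^*$ through $(f_n)_{\mathcal U}\mapsto[(x_n)_{\mathcal U}\mapsto\lim_{\mathcal U}f_n(x_n)]$. So if $X^{\mathcal U}$ is reflexive, so is $(X^*)^{\mathcal U}$; and if $X^*$ is super reflexive, so is $X^{**}\supset X$.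

Super reflexivity passes to isomorphs, subspaces, quotients (the dual of $X/K$ is a subspace of $X^*$) and finite sums ($(X\oplus Y)^{\mathcal U}=X^{\mathcal U}\oplus Y^{\mathcal U}$). If $X$ is super reflexive and $1<q<\infty$, then $\ell_q(X)$ is super reflexive, because $\ell_q(X)$ is uniformly convex if $X$ is (Day).

**(F3)** (Pisier, Israel J. Math. 20 (1975)) *A super reflexive space has an equivalent norm with convexity of power type $q$ for some $q\in[2,\infty)$.*

**(F4)** (Enflo–Lindenstrauss–Pisier) *If $K\subset Z$ and $K$, $Z/K$ are super reflexive, then $Z$ is.* The natural map $Z^{\mathcal U}\to(Z/K)^{\mathcal U}$ is a quotient map. Its kernel is $K^{\mathcal U}$: if $\lim_{\mathcal U}\mathrm{dist}(z_n,K)=0$, take $k_n\in K$ with $\|z_n-k_n\|\le\mathrm{dist}(z_n,K)+\frac1n$; then $(z_n)_{\mathcal U}=(k_n)_{\mathcal U}$. Reflexivity is a three-space property (Krein–Šmulian), so $Z^{\mathcal U}$ is reflexive, and (F1) applies.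

**(F5)** (Markushevich) *A separable $X$ has a biorthogonal sequence $(e_n,e_n^*)$ with $\overline{\mathrm{span}}(e_n)=X$ and $(e_n^*)$ total*, that is, $e_n^*(x)=0$ for all $n$ only if $x=0$. If $X$ is reflexive, $\mathrm{span}(e_n^*)$ is weak$^*$-dense, hence weakly dense, hence norm dense in $X^*$. The slanted sequence of Section 1 is an example.

**(F6)** If $(H_i)$ is an FDD of $Z$, the projections $R_N\big(\sum z_i\big)=\sum_{i\le N}z_i$ are uniformly bounded. Conversely, if $R_N$ are bounded finite rank projections with $R_NR_M=R_{\min(N,M)}$, $R_0=0$, and $R_Nz\to z$ for all $z$, then the spaces $(R_i-R_{i-1})Z$ form an FDD: existence of the expansion is clear, and if $z=\sum z_i$ with $z_i\in(R_i-R_{i-1})Z$ then $R_Nz=\sum_{i\le N}z_i$ by continuity, which gives uniqueness. Likewise, a sequence of nonzero vectors with dense span whose partial sum operators are well defined and uniformly bounded on the span is a Schauder basis.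

An FDD gives the BAP, by the operators $R_N$. This justifies the remark in Section 1 that a space without the AP has no FDD.

## 4. From linear cut-offs to a quotient map: which norm?

Let $X$ be separable and super reflexive, with $(e_n,e_n^*)$ as in (F5). The obvious plan is to group the $e_n$ into blocks and hope for an FDD of $X$. It stops at the point already seen: a linear cut-off at a fixed place $n$ needs $X=E_n+T_n$ with a controlled angle, and the angle may be bad at every $n$. The gap version $E_n+T_{k}$ with $k>n$ has a good angle but misses part of $X$, and the right $n$ depends on $x$. So a good cutting procedure is not linear.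

A *quotient* map, however, requires only that each $x$ have *some* preimage of controlled norm; the choice of the preimage need not be linear. So let us take blocks $H_i$ of consecutive coordinates, overlapping so that the cut may move about inside them, and look for a norm on sequences $z=(x_i)$, $x_i\in H_i$, making $Qz=\sum_ix_i$ a surjection onto $X$.

With the $\ell_1$-norm, $Q$ is well defined, but $(\bigoplus H_i)_{\ell_1}$ contains $\ell_1$ and is not reflexive. With the $\ell_q$-norm, $q>1$, the space is super reflexive, but $Q$ may be undefined: for $X=\ell_2$ with its usual basis and $q=3$, put $x_i=i^{-1/2}d_{m_i}$ with $m_1<m_2<\cdots$. Then $\sum\|x_i\|^3=\sum i^{-3/2}<\infty$, but $\sum x_i$ diverges since $\sum i^{-1}=\infty$. The last observation in Section 1 suggests a norm in between, which looks not at the $x_i$ but at the path of their partial sums.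

**Definition.** The *$q$-variation* of a sequence $u=(u_i)_{i\ge0}$ in a normed space is
$$V(u)=\sup\Big\{\Big(\sum_{k=1}^l\|u_{i_k}-u_{i_{k-1}}\|^q\Big)^{1/q}:\ 0\le i_0<i_1<\dots<i_l\Big\}.$$

For fixed indices the expression is a seminorm, so $V$ is a seminorm where it is finite. The scalar path $0,1,0,1,0,0,\dots$ has $V=4^{1/q}$: the indices $0,1,2,3,4$ give four jumps of size 1, and no choice of indices gives more than four nonzero jumps. The path $0,\frac12,1,1,\dots$ has $V=1$: the direct jump gives $1$, two half jumps give only $2^{1/q-1}\le1$. So passing to subsequences of indices matters.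

There is a danger in this norm. The space of *all* scalar paths with $u_0=0$ and $V(u)<\infty$ is not reflexive. Indeed let $f_N$ be the path equal to $0$ for $i<N$ and to $1$ for $i\ge N$, $N\ge 1$. Then $V(f_N)=1$. A weak limit of a subsequence would have all increments zero, as each increment $u_i-u_{i-1}$ is a continuous functional; so it would be $0$. But $u\mapsto\lim u_i$ is a continuous functional as well (finite $q$-variation makes $(u_i)$ Cauchy), and it equals $1$ at each $f_N$. So for general blocks a variation norm need not even be reflexive. What saves us is that our blocks move out to infinity: we shall see that the kernel of $Q$ then becomes an honest $\ell_q$-sum, and (F4) does the rest.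

## 5. Gaps, overlaps, and a good place to cut

From here to the end of Section 8, $X$ is as in Theorem A, and $c>0$ is such that $\delta_X(\varepsilon)\ge c\varepsilon^q$. Fix $(e_n,e_n^*)$ as in (F5) and put
$$E_n=\mathrm{span}(e_1,\dots,e_n),\quad\Phi_n=\mathrm{span}(e_1^*,\dots,e_n^*),\quad T_n=\{x:e_j^*(x)=0,\ j\le n\},$$
$E_0=\{0\}$, $T_0=X$. The $E_n$ increase with dense union, the $\Phi_n$ increase with union dense in $X^*$, the $T_n$ are closed and decrease, $\bigcap_nT_n=\{0\}$, and $\dim X/T_n<\infty$.

**Step 1: angles.** This step says that after a gap, heads and tails have a good angle (G1), and that with an overlap they fill $X$ with good constants (G2).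

**Lemma 1.** Let $n\ge1$.

- (G1) If $\delta\in(0,1)$, then for all large $k$: $\|a+b\|\ge(1-\delta)\|a\|$ for $a\in E_n$, $b\in T_k$.
- (G2) For all large $k$: every $x\in X$ is $x=a+b$ with $a\in E_k$, $b\in T_n$, $\|a\|,\|b\|\le3\|x\|$.

In the example of Section 1, (G1) holds at $n=2k-1$ for $T_{2k}$ with no loss at all, and (G2) holds for every even index not below $n$, by orthogonal projection.

*Proof.* Both properties persist when $k$ grows, because $T_k$ shrinks and $E_k$ grows. So one $k$ suffices.

(G1) Let $a_1,\dots,a_N$ be a $\delta/2$-net of $S_{E_n}$, and let $f_l\in S_{X^*}$ with $f_l(a_l)=1$. The unit ball of the dense subspace $\bigcup_k\Phi_k$ is dense in $B_{X^*}$, so there are $g_l\in\bigcup_k\Phi_k$ with $\|g_l\|\le1$ and $\|g_l-f_l\|\le\delta/2$. Choose $k$ with all $g_l\in\Phi_k$. Let $a\in S_{E_n}$, $b\in T_k$, and choose $l$ with $\|a-a_l\|\le\delta/2$. As $g_l(b)=0$,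
$$\|a+b\|\ge|g_l(a+b)|=|g_l(a)|\ge|g_l(a_l)|-\tfrac\delta2\ge|f_l(a_l)|-\delta=1-\delta .$$
The general case follows by homogeneity.

(G2) Let $\pi:X\to X/T_n$ be the quotient map and $B$ the closed unit ball of $X/T_n$. Since $\bigcup_kB_{E_k}$ is dense in $B_X$ and $\pi(B_X)$ is dense in $B$, the increasing sets $\pi(B_{E_k})$ have union dense in $B$. Take a finite $\frac14$-net of the compact set $B$. For some $k$ each of its points is within $\frac14$ of $A=\pi(B_{E_k})$, so $B\subset A+\frac12B$. Iterating, $B\subset A+\frac12A+\dots+2^{-j}A+2^{-j-1}B$ for every $j$; choosing the points successively, each element of $B$ is a sum $\sum_{j\ge0}2^{-j}\alpha_j$ with $\alpha_j\in A$. As $A$ is compact and convex, the sum lies in $2A$. So for $\|x\|\le1$ there is $a\in2B_{E_k}$ with $\pi a=\pi x$. Put $b=x-a\in T_n$; then $\|b\|\le3$. $\square$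

Choose a strictly increasing $\varphi:\mathbb N\to\mathbb N$ with $\varphi(n)>n$ such that (G1) with $\delta=2^{-n}$ and (G2) hold for $k=\varphi(n)$.

**Step 2: a place to cut.** In Section 1 the pigeonhole principle gave a good cut in every long stretch of indices. In general weak compactness replaces it.

**Lemma 2.** For $m\in\mathbb N$ and $\varepsilon>0$ there is $M>m$ such that for every $x\in B_X$ there is $n$ with $m<n<\varphi(n)\le M$ and $x\in E_n+T_{\varphi(n)}+\varepsilon B_X$.

*Proof.* Otherwise for each $M>m$ there is $x_M\in B_X$ with $x_M\notin E_n+T_{\varphi(n)}+\varepsilon B_X$ for all $n>m$ with $\varphi(n)\le M$. By reflexivity $x_{M_l}\to x$ weakly for some $M_l\uparrow\infty$. Choose $n>m$ and $a\in E_n$ with $\|x-a\|\le\varepsilon/2$. As $X/T_{\varphi(n)}$ is finite dimensional, the image of $x_{M_l}-x$ in it tends to $0$ in norm. So for large $l$ there is $b\in T_{\varphi(n)}$ with $\|x_{M_l}-x-b\|\le\varepsilon/2$, and then $x_{M_l}\in a+b+\varepsilon B_X$. When also $M_l\ge\varphi(n)$, this contradicts the choice of $x_{M_l}$. $\square$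

The conclusion persists for larger $M$. So we can choose $0=m_0<1=m_1<m_2<\cdots$ such that for $i\ge1$
$$m_{i+1}\ge\varphi(m_i),\quad\text{and } M=m_{i+1}\text{ works in Lemma 2 for }m=m_i,\ \varepsilon=2^{-i}. \tag{1}$$
For $i\ge1$ let
$$H_i=E_{m_{i+1}}\cap T_{m_{i-1}},\qquad G_i=E_{m_{i+1}}\cap T_{m_i}.$$
By biorthogonality $G_i$ is the span of the $e_j$ with $m_i<j\le m_{i+1}$, and $H_i$ the span of those with $m_{i-1}<j\le m_{i+1}$. So $H_i$ covers two adjacent stretches, and $H_i$ and $H_{i+1}$ overlap in $G_i$: the overlap gives the cut room to move.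

## 6. The space of paths of finite $q$-variation

**Step 3: the space $Z$ and its FDD.** Let $Z$ be the space of all $z=(x_i)_{i\ge1}$, $x_i\in H_i$, such that, with $u_0=0$ and $u_i=x_1+\dots+x_i$,
$$\|z\|:=V(u)<\infty .$$
We call $u$ the path of $z$. Taking consecutive indices,
$$\Big(\sum_i\|x_i\|^q\Big)^{1/q}\le\|z\|. \tag{2}$$
In particular $\|z\|=0$ only for $z=0$. The space is complete: if $(z^{(n)})$ is Cauchy, its coordinates converge by (2), say to the coordinates of $z$. Each expression in the supremum defining the norm is continuous in finitely many coordinates, so $\|z^{(n)}-z\|\le\liminf_m\|z^{(n)}-z^{(m)}\|$. Hence $z\in Z$ and $z^{(n)}\to z$.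

Let $R_Nz=(x_1,\dots,x_N,0,0,\dots)$. Its path is $(u_{\min(i,N)})_i$, whose jumps along any index set are jumps of $u$ or zero; so $\|R_N\|\le1$. The path of $z-R_Nz$ is $0$ for $i\le N$ and $u_i-u_N$ for $i\ge N$. So $\|z-R_Nz\|$ is the $q$-variation $v_N$ of $(u_i)_{i\ge N}$. The $v_N$ decrease. Suppose $v_N>\varepsilon>0$ for all $N$. Choose a finite index set contributing more than $\varepsilon^q$, then one beyond it contributing more than $\varepsilon^q$, and so on. Concatenating $r$ of them gives $\|z\|^q>r\varepsilon^q$ for every $r$, a contradiction. So $v_N\to0$ and $R_Nz\to z$. An element supported on coordinate $i$ has path $0,\dots,0,x_i,x_i,\dots$ and norm $\|x_i\|$. By (F6), $Z$ has an FDD with pieces isometric to $H_i\subset X$.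

**Step 4: the map $Q$.** For $i,j\ge N$ we have $\|u_i-u_j\|\le v_N\to0$, so $(u_i)$ is Cauchy. Put $Qz=\lim u_i=\sum x_i$. Then $\|Qz\|=\lim\|u_i-u_0\|\le\|z\|$.

## 7. Convexity bounds the variation: $Q$ is onto

In Section 1 orthogonality gave $\|a_j-a_i\|^2=\|a_j\|^2-\|a_i\|^2$. Here is the substitute. If $a_j=a_i+b$ with $b$ beyond the gap, (G1) says that both $a_j$ and the midpoint $a_i+\frac12b$ have norm at least $\|a_i\|$, up to a small error. But uniform convexity pushes the midpoint inside the ball of radius about $\|a_j\|$ by a multiple of $\|a_j-a_i\|^q$. So $\|a_j\|-\|a_i\|$ dominates a multiple of $\|a_j-a_i\|^q$, and the sum telescopes.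

**Step 5: a path for each $x$.** Let $x\in B_X$. We construct $u_i$ with increments in $H_i$. For $i\ge1$, (1) gives $n_i$ with $m_i<n_i<\varphi(n_i)\le m_{i+1}$ and
$$x=a_i+b_i+s_i,\qquad a_i\in E_{n_i},\ b_i\in T_{\varphi(n_i)},\ \|s_i\|\le2^{-i}.$$
The error $s_i$ must be absorbed exactly, and this is where overlap is used: by (G2) for $n_i$, $s_i=s_i'+s_i''$ with $s_i'\in E_{\varphi(n_i)}$, $s_i''\in T_{n_i}$, $\|s_i'\|,\|s_i''\|\le3\cdot2^{-i}$. Put
$$u_0=0,\qquad u_i=a_i+s_i'\in E_{\varphi(n_i)}\subset E_{m_{i+1}},\qquad x_i=u_i-u_{i-1}.$$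
Then $x-u_i=b_i+s_i''\in T_{n_i}\subset T_{m_i}$ for $i\ge1$, and $x-u_0=x\in T_{m_0}$. Hence $x_i\in E_{m_{i+1}}$, and $x_i=(x-u_{i-1})-(x-u_i)\in T_{m_{i-1}}$. So $x_i\in H_i$.

**Step 6: the variation of the path.** We claim that $V(u)\le C_0$ with $C_0$ depending only on $c$ and $q$.

First, the sizes. We have $n_i>m_i\ge i$, so $n_i\ge i+1\ge2$. By (G1), $\frac34\|a_i\|\le\|a_i+b_i\|=\|x-s_i\|\le1+\frac12$, so $\|a_i\|\le2$.

Next, the position of $a_j$ relative to $a_i$. Let $1\le i<j$. From $x=a_i+b_i+s_i=a_j+b_j+s_j$,
$$a_j-a_i=b+\sigma,\qquad b=b_i-b_j,\quad\sigma=s_i-s_j .$$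
Since $\varphi(n_j)>n_j>m_j\ge m_{i+1}\ge\varphi(n_i)$, we have $b\in T_{\varphi(n_i)}$; also $\|\sigma\|\le2^{1-i}$. For $t\in\{\frac12,1\}$, (G1) applied to $a_i$ and $tb$ gives
$$\|a_i+t(a_j-a_i)\|\ge(1-2^{-n_i})\|a_i\|-2^{1-i}\ge\|a_i\|-2^{2-i}, \tag{3}$$
because $2^{-n_i}\|a_i\|\le2^{1-n_i}\le2^{-i}$.

Now convexity. Let $r=\max(\|a_i\|,\|a_j\|)\le2$. By (3) with $t=1$, $r\le\|a_j\|+2^{2-i}$. If $a_i\ne a_j$, apply $\delta_X(\varepsilon)\ge c\varepsilon^q$ to $a_i/r$ and $a_j/r$ with $\varepsilon=\|a_j-a_i\|/r$:
$$\Big\|\frac{a_i+a_j}2\Big\|\le r-rc\Big(\frac{\|a_j-a_i\|}r\Big)^q\le r-c\,2^{1-q}\|a_j-a_i\|^q ,$$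
the last step since $r^{1-q}\ge2^{1-q}$. By (3) with $t=\frac12$ the left side is at least $\|a_i\|-2^{2-i}$. Together,
$$c\,2^{1-q}\|a_j-a_i\|^q\le\|a_j\|-\|a_i\|+2^{3-i}\qquad(1\le i<j). \tag{4}$$
If $a_i=a_j$ this is trivial. Sum (4) over consecutive terms of $1\le i_0<i_1<\dots<i_l$. The differences of norms telescope to at most $2$, and the errors add up to at most $\sum_{i\ge1}2^{3-i}=8$. So the $q$-variation of $(a_i)_{i\ge1}$ is at most $C_1=(10\cdot2^{q-1}/c)^{1/q}$.

Finally, the corrections. In any sum of $q$-th powers of jumps of $(s_i')_{i\ge1}$ each $s_i'$ occurs in at most two jumps, once as an end and once as a beginning; by the triangle inequality in $\ell_q$ the $q$-variation of $(s_i')_{i\ge1}$ is at most $2(\sum\|s_i'\|^q)^{1/q}\le2\sum_i3\cdot2^{-i}=6$. A jump from $u_0=0$ has size at most $\|a_i\|+\|s_i'\|\le2+\frac32\le4$. Hence $V(u)\le C_0:=C_1+10$.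

**Step 7: the path ends at $x$.** By Step 6, $z=(x_i)\in Z$ and $\|z\|\le C_0$. Let $u=\lim u_i=Qz$. For fixed $i$ and $j\ge i$ we have $x-u_j\in T_{m_j}\subset T_{m_i}$, which is closed; so $x-u\in T_{m_i}$ for all $i$, and $x-u\in\bigcap T_{m_i}=\{0\}$. So $Qz=x$: $Q$ is onto, and every $x\in B_X$ has a preimage of norm at most $C_0$.

## 8. The kernel of $Q$ is an $\ell_q$-sum

**Step 8: paths that end at zero.** We show that $z\mapsto(u_i)_{i\ge1}$ is an isomorphism of $K=\ker Q$ onto $(\bigoplus_iG_i)_{\ell_q}$.

Let $z\in K$. For $i\ge1$ we have $u_i\in E_{m_{i+1}}$. Since $\lim u_j=0$, $-u_i=\sum_{j>i}x_j$, and for $j>i$ we have $x_j\in T_{m_{j-1}}\subset T_{m_i}$; so $u_i\in T_{m_i}$. Hence $u_i\in G_i$: a path with limit $0$ is confined to the disjoint stretches. Moreover $u_i\in E_{m_{i+1}}$ and, by (1), $u_{i+2}\in T_{m_{i+2}}\subset T_{\varphi(m_{i+1})}$. So (G1) with $n=m_{i+1}$ and $\delta=2^{-m_{i+1}}\le\frac12$ gives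
$$\|u_{i+2}-u_i\|\ge\tfrac12\|u_i\|\qquad(i\ge1).$$
The even indices alone give $\sum_{i\text{ even},\,i\ge2}\|u_i\|^q\le2^q\sum_{i\text{ even},\,i\ge2}\|u_{i+2}-u_i\|^q\le2^q\|z\|^q$, and similarly for the odd ones. So $\sum_i\|u_i\|^q\le2\cdot2^q\|z\|^q$.

Conversely, let $u_i\in G_i$ with $\sum\|u_i\|^q<\infty$, put $u_0=0$ and $x_i=u_i-u_{i-1}$. Then $u_i\in E_{m_{i+1}}\cap T_{m_i}\subset H_i$, and $u_{i-1}\in E_{m_i}\cap T_{m_{i-1}}\subset H_i$ if $i\ge2$, while $u_0=0$. So $x_i\in H_i$. As in Step 6, $\|z\|\le2(\sum\|u_i\|^q)^{1/q}$, and $Qz=\lim u_i=0$.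

**Step 9: conclusion of the proof of Theorem A.** By Step 8, $K$ is isomorphic to $(\bigoplus G_i)_{\ell_q}\subset\ell_q(X)$, which is super reflexive by (F2). By Steps 4 and 7 and the open mapping theorem, $Z/K\cong X$ is super reflexive. By (F4), $Z$ is super reflexive. The FDD was found in Step 3. $\blacksquare$

In the space of scalar paths of Section 4, the analogue of $K$ consists of all scalar paths of finite $q$-variation tending to $0$; nothing corresponding to (G1) separates $u_{i+2}$ from $u_i$ there, and the long plateau $1,\dots,1,0,0,\dots$ starting from $u_0=0$ has $V=2^{1/q}$ whatever its length. In $Z$ such plateaus are impossible for $z\in K$.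

## 9. Averaging many copies: from an FDD to a basis

To pass from an FDD to a basis one would like to choose in each piece $H_i$ a basis with constant bounded independently of $i$. The general tool is an Auerbach basis: $h_l\in S_H$, $h_l^*\in S_{H^*}$, $l\le d=\dim H$, biorthogonal. Its partial sum projections are only bounded by their ranks, and the dimensions of the pieces are in general unbounded. The way out is to enlarge the piece: represent $h$ as $(h/L,\dots,h/L)$ in $L$ copies of $H$. A partial sum then keeps some copies whole and cuts at most one copy, which carries only $1/L$ of $h$.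

**Lemma 3.** Let $H$ be a normed space, $\dim H=d\ge1$. There are a finite dimensional space $W$, isometric to a subspace of $\ell_{3/2}(H)\oplus_2\ell_2$, with a basis of constant at most $\sqrt3$, and operators $J:H\to W$, $\rho:W\to H$ with $\rho J=I_H$, $\|J\|\le\sqrt2$, $\|\rho\|\le1$.

*Proof.* Let $(h_l,h_l^*)_{l\le d}$ be an Auerbach basis and $L\ge d^6$. On $W=H^L$, for $w=(y_1,\dots,y_L)$ with $y_s=\sum_lc_{s,l}h_l$, put
$$N_1(w)=L^{1/3}\Big(\sum_s\|y_s\|^{3/2}\Big)^{2/3},\quad N_2(w)=L^{1/3}d^{1/2}\Big(\sum_{s,l}|c_{s,l}|^2\Big)^{1/2},\quad\|w\|=(N_1^2+N_2^2)^{1/2}.$$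
The map $w\mapsto\big(L^{1/3}(y_s)_s,\ L^{1/3}d^{1/2}(c_{s,l})_{s,l}\big)$ is an isometry into $\ell_{3/2}(H)\oplus_2\ell_2$.

Let $\rho(w)=\sum_sy_s$. By Hölder with exponents $3$ and $\frac32$, $\|\rho(w)\|\le\sum_s\|y_s\|\le N_1(w)$. Let $Jh=(h/L,\dots,h/L)$. Then $\rho J=I$, and $N_1(Jh)=L^{1/3}\big(L\cdot L^{-3/2}\|h\|^{3/2}\big)^{2/3}=\|h\|$. Since $|h_l^*(h)|\le\|h\|$,
$$N_2(Jh)=L^{1/3}d^{1/2}L^{-1/2}\Big(\sum_l|h_l^*(h)|^2\Big)^{1/2}\le dL^{-1/6}\|h\|\le\|h\|.$$
So $\|J\|\le\sqrt2$.

As a basis take the vectors $h_l$ in position $s$, ordered lexicographically by $(s,l)$. A partial sum projection has the form $Pw=(y_1,\dots,y_{s-1},y',0,\dots,0)$ with $y'=\sum_{l'\le l}c_{s,l'}h_{l'}$, and $\|y'\|\le\sum_{l'}|c_{s,l'}|\le d^{1/2}(\sum_{l'}|c_{s,l'}|^2)^{1/2}$. So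
$$N_1(Pw)\le N_1(w)+L^{1/3}\|y'\|\le N_1(w)+N_2(w),\qquad N_2(Pw)\le N_2(w),$$
and $\|Pw\|^2\le(N_1+N_2)^2+N_2^2\le2N_1^2+3N_2^2\le3\|w\|^2$. $\square$

The exponent $\frac32$ does two things. The factor $L^{1/3}$ is what makes $\|\rho\|\le1$, and since $\frac13<\frac12$ the price $N_2(Jh)$ of controlling the cut copy goes to $0$ as $L$ grows. With exponent $2$ the factor would be $L^{1/2}$, and the powers of $L$ in $N_2(Jh)$ would cancel. With exponent $1$ there would be no factor, but the next proof would produce $\ell_1(Z)$, which contains $\ell_1$.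

**Step 1 of Theorem B: complements with good bases.** Let $Z$ be super reflexive with FDD $(H_i)$. If $\dim Z<\infty$, use $Z\oplus_2\ell_2$; otherwise discard zero pieces. Let $W_i,J_i,\rho_i$ be given by Lemma 3 for $H_i$, and $V_i=\ker\rho_i$. The map $(h,v)\mapsto J_ih+v$ from $H_i\oplus_2V_i$ to $W_i$ has norm at most $\sqrt3$ by Cauchy–Schwarz. It is an isomorphism with inverse $w\mapsto(\rho_iw,\,w-J_i\rho_iw)$: here $w-J_i\rho_iw\in\ker\rho_i$ as $\rho_iJ_i=I$, and the norm of the inverse is at most $(1+(1+\sqrt2)^2)^{1/2}$. Carrying the basis of $W_i$ over, $H_i\oplus_2V_i$ has a basis with constant at most $\beta$, where $\beta$ is independent of $i$.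

**Step 2 of Theorem B: gluing.** Let
$$Z'=Z\oplus_2\Big(\bigoplus_iV_i\Big)_{\ell_2}.$$
It has the FDD $(H_i\oplus_2V_i)_i$; let $R_i$ be its projections, which are uniformly bounded. Concatenate the bases of the pieces. This gives a sequence of nonzero vectors with dense span whose partial sum operators are $R_{i-1}+P(R_i-R_{i-1})$, with $P$ a partial sum projection in the $i$-th piece, $\|P\|\le\beta$. They are uniformly bounded by $(1+2\beta)\sup_i\|R_i\|$, so by (F6) it is a Schauder basis.

**Step 3 of Theorem B: super reflexivity.** As $V_i\subset W_i\subset\ell_{3/2}(H_i)\oplus_2\ell_2\subset\ell_{3/2}(Z)\oplus_2\ell_2$ isometrically, $(\bigoplus V_i)_{\ell_2}$ is a subspace of $\ell_2(\ell_{3/2}(Z)\oplus_2\ell_2)$. So $Z'$ is super reflexive by (F2), and $Z$ is complemented in $Z'$. $\blacksquare$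

## 10. Dualizing the quotient: proof of Theorem C

Theorem A presents $X$ as a quotient, and we want it as a subspace. So we apply Theorem A to $X^*$.

**Step 1: the embedding.** Let $X$ be separable, infinite dimensional and super reflexive. As $X$ is reflexive, $X^*$ is separable; it is super reflexive by (F2). Renorm $X^*$ by (F3) and apply Theorem A: there is a surjection $Q:Z\to X^*$ with $Z$ super reflexive with FDD projections $R_N$. Since $Q$ is onto, $Q^*:X=X^{**}\to Z^*$ is an isomorphic embedding, and $Z^*$ is super reflexive.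

**Step 2: $Z^*$ has an FDD.** The $R_N^*$ are uniformly bounded finite rank projections with $R_N^*R_M^*=(R_MR_N)^*=R^*_{\min(N,M)}$. For $f\in Z^*$ and $z\in Z$, $(R_N^*f)(z)=f(R_Nz)\to f(z)$. So $R_N^*f\to f$ weak$^*$, and weakly since $Z$ is reflexive. The spaces $R_N^*Z^*$ increase, so $\bigcup_NR_N^*Z^*$ is a linear subspace; it is weakly dense, hence norm dense. For $f$ in it, $R_N^*f=f$ for large $N$; by uniform boundedness $R_N^*f\to f$ in norm for all $f\in Z^*$. By (F6) the spaces $(R_i-R_{i-1})^*Z^*$ form an FDD.

**Step 3: a basis.** So $X$ embeds in the super reflexive space $Z^*$ with an FDD. By Theorem B, $Z^*$ embeds in a super reflexive space with a basis, hence so does $X$. Both questions have a positive answer. $\blacksquare$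

## 11. The exact sequence $0\to X\to Y\to(\bigoplus F_i)_{\ell_p}\to0$

We now prove Theorem D(1). Throughout, $p$ and $q$ are conjugate, $\frac1p+\frac1q=1$, with $1<p\le2\le q<\infty$.

**Step 1: smoothness of $X$ against convexity of $X^*$.** This is the classical Lindenstrauss duality, in the form we need.

*If $X$ has smoothness of power type $p$, then $X^*$ has convexity of power type $q$.* Let $f,g\in B_{X^*}$, $\|f-g\|\ge\varepsilon$, $\tau,\eta>0$. Choose $x,y\in S_X$ such that $(f+g)(x)$ and $(f-g)(y)$ are real, $(f+g)(x)\ge\|f+g\|-\eta$ and $(f-g)(y)\ge\|f-g\|-\eta$. Then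
$$\|f+g\|+\tau\|f-g\|-(1+\tau)\eta\le f(x+\tau y)+g(x-\tau y)\le\|x+\tau y\|+\|x-\tau y\|\le2+2\rho_X(\tau).$$
Letting $\eta\to0$, $1-\|\frac{f+g}2\|\ge\frac{\tau\varepsilon}2-\rho_X(\tau)\ge\frac{\tau\varepsilon}2-C\tau^p$. For $\tau=(\varepsilon/4C)^{1/(p-1)}$ (we may take $C>0$) this equals $\frac{\tau\varepsilon}4$, a positive constant times $\varepsilon^{1+1/(p-1)}=\varepsilon^q$.

*If $X^*$ has convexity of power type $q$, then $X$ has smoothness of power type $p$.* For $x,y\in S_X$ let $f,g\in S_{X^*}$ norm $x+\tau y$ and $x-\tau y$, and let $\varepsilon=\|f-g\|$. Then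
$$\|x+\tau y\|+\|x-\tau y\|=(f+g)(x)+\tau(f-g)(y)\le\|f+g\|+\tau\varepsilon\le2-2c\varepsilon^q+\tau\varepsilon .$$
So $\rho_X(\tau)\le\sup_{\varepsilon\ge0}(\frac{\tau\varepsilon}2-c\varepsilon^q)$. The supremum is attained at $\varepsilon=(\tau/2cq)^{1/(q-1)}$ and is at most $\frac{\tau\varepsilon}2$ there, a constant times $\tau^{1+1/(q-1)}=\tau^p$.

Consequently $X$ has a suitable equivalent norm: by (F3), $X^*$ has an equivalent norm with convexity of power type $q$ for some $q\in[2,\infty)$; as $X$ is reflexive, this is the dual of an equivalent norm on $X$, which has smoothness of power type $p$.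

**Step 2: the sequence.** Let $X$ have smoothness of power type $p$. Then $X^*$ has convexity of power type $q$. Apply Theorem A to $X^*$ with this $q$, and put $Y=Z^*$, $K=\ker Q$. By Section 10, $Y$ is super reflexive with an FDD. The image of $Q^*$ is $K^\perp\cong X^{**}=X$, and
$$Y/K^\perp=K^*\cong\Big(\bigoplus_iG_i^*\Big)_{\ell_p}.$$
This is the exact sequence, with $F_i=G_i^*$. As $G_i\subset X^*$, $G_i^*$ is isometric to a quotient of $X^{**}=X$.

**Step 3: the pieces of $Y$.** Let $D_i=R_i-R_{i-1}$, a projection of $Z$ onto its $i$-th piece $Z_i$, which is isometric to $H_i$; we have $\|D_i\|\le2$. The map $f\mapsto f\circ D_i$ sends $Z_i^*$ onto $D_i^*Z^*$, since $D_i^*g=g|_{Z_i}\circ D_i$. It satisfies $\|f\|\le\|f\circ D_i\|\le2\|f\|$, as $f\circ D_i$ restricts to $f$ on $Z_i$. So the $i$-th FDD piece of $Y$ is 2-isomorphic to $H_i^*$, and since $H_i\subset X^*$, $H_i^*$ is isometric to a quotient of $X$.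

**Step 4: quotients of spaces with a basis.** Renorm $X$ by (F3). Theorem A applied to $X$ itself gives a surjection $Z\to X$. By Theorem B, $Z$ is isomorphic to a complemented subspace of a super reflexive space with a basis, so $Z$, and hence $X$, is a quotient of that space. $\blacksquare$

## 12. The approximation property and a linear lifting

We prove Theorem D(2).

**Necessity.** Let $Y$ have a basis with partial sum operators $P_N$, and let $T:X\to Y$, $S:Y\to X$ be bounded with $ST=I$. Then the $SP_NT$ have finite rank, are uniformly bounded, and converge strongly to $I$. So $X$ has the BAP, hence the AP.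

**Sufficiency.** The preimage of $x$ found in Section 7 depends on $x$ nonlinearly. With the AP we shall lift *linearly*, and use the nonlinear lift only for the estimate. A reflexive space with the AP has the BAP (Grothendieck). Renorm $X$ by (F3); it still has the BAP, with some constant $\lambda\ge1$. Use the notation of Section 5.

**Step 1: finite rank operators adapted to $E_m$, $T_m$.** *Claim.* For each $m$ and all large $k$ there is $S:X\to X$ with $\|S\|\le2\lambda$, $S|_{E_m}=I$, $S^*|_{\Phi_m}=I$, $S(X)\subset E_k$, $S|_{T_k}=0$.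

*Proof.* Let $S_\alpha\to I$ strongly, $S_\alpha$ of finite rank, $\|S_\alpha\|\le\lambda$. For $f\in X^*$ and $x\in X$, $(S_\alpha^*f)(x)=f(S_\alpha x)\to f(x)$; by reflexivity $S_\alpha^*f\to f$ weakly. Consider the set of tuples
$$(Se_1,\dots,Se_m,\ S^*e_1^*,\dots,S^*e_m^*)\in X^m\times(X^*)^m,$$
with $S$ of finite rank and $\|S\|\le\lambda$. It is convex and has $(e_1,\dots,e_m,e_1^*,\dots,e_m^*)$ in its weak closure. By Mazur, for each $\eta>0$ there is such an $S$ with $\|Se_j-e_j\|,\|S^*e_j^*-e_j^*\|\le\eta$ for $j\le m$. Write $S=\sum f_t\otimes y_t$ (a finite sum, $f\otimes y$ being the operator $x\mapsto f(x)y$). By density we can move the $f_t$ into $\bigcup_k\Phi_k$ and the $y_t$ into $\bigcup_kE_k$ by small perturbations, and obtain $\tilde S$ with $\|\tilde S-S\|\le\eta$.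

Now correct $\tilde S$ so that it is exact on $E_m$ and $\Phi_m$. Let $P=\sum_{j\le m}e_j^*\otimes e_j$, a projection with $P(X)=E_m$ and $P^*(X^*)=\Phi_m$. Put
$$S'=I-(I-P)(I-\tilde S)(I-P)=\tilde S+(I-\tilde S)P+P(I-\tilde S)(I-P). \tag{5}$$
The second equality follows by expanding the first factor $I-P$ and then $(I-\tilde S)(I-P)$. Since $(I-P)P=0$, we have $S'=I$ on $E_m$ and $S'^*=I$ on $\Phi_m$. Moreover
$$\|(I-\tilde S)P\|\le\sum_{j\le m}\|e_j^*\|\,\|e_j-\tilde Se_j\|,\qquad\|P(I-\tilde S)\|\le\sum_{j\le m}\|e_j\|\,\|e_j^*-\tilde S^*e_j^*\| ,$$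
and $\|e_j-\tilde Se_j\|\le\eta+\eta\|e_j\|$, $\|e_j^*-\tilde S^*e_j^*\|\le\eta+\eta\|e_j^*\|$. With $m$ fixed, both bounds tend to $0$ as $\eta\to0$, and by (5) $\|S'\|\le\lambda+\eta+\|(I-\tilde S)P\|+\|P(I-\tilde S)\|\,\|I-P\|\le2\lambda$ for small $\eta$. Finally each term in (5) is a finite sum of operators $f\otimes y$ with $f\in\bigcup_k\Phi_k$ and $y\in\bigcup_kE_k$: for $\tilde S$ by construction, for $(I-\tilde S)P=\sum_je_j^*\otimes(e_j-\tilde Se_j)$ since $\tilde S$ has range in $\bigcup_kE_k$, and for
$$P(I-\tilde S)(I-P)=\sum_j\big[(I-P^*)(I-\tilde S^*)e_j^*\big]\otimes e_j$$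
since $\tilde S^*$ and $P^*$ have range in $\bigcup_k\Phi_k$. So for all large $k$, $S'(X)\subset E_k$ and $S'|_{T_k}=0$. $\square$

**Step 2: the operators $S_i$.** In choosing the $m_i$ in Section 5, take $m_{i+1}$ large enough that, in addition, the claim holds for $m=m_i$ and $k=m_{i+1}$, with an operator $S_i$ ($i\ge1$). Everything in Sections 5–8 remains true. Put $S_0=0$. For $x\in X$ and $i\ge 1$ we have $S_ix\in E_{m_{i+1}}$. Also $x-S_ix\in T_{m_i}$, since $e_j^*(S_ix)=(S_i^*e_j^*)(x)=e_j^*(x)$ for $j\le m_i$; for $i=0$ this holds as $T_{m_0}=X$. Hence $S_ix-S_{i-1}x\in E_{m_{i+1}}\cap T_{m_{i-1}}=H_i$ for $i\ge1$.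

**Step 3: the variation of $(S_ix)$.** Let $x\in B_X$ and choose, by Section 7, $z=(x_i)\in Z$ with $Qz=x$ and $\|z\|\le C_0$, with path $(u_i)$. For $j\le i-1$ we have $x_j\in E_{m_{j+1}}\subset E_{m_i}$, so $S_ix_j=x_j$. For $j\ge i+2$ we have $x_j\in T_{m_{j-1}}\subset T_{m_{i+1}}$, so $S_ix_j=0$. Since $x=\sum x_j$,
$$S_ix=u_{i-1}+S_i(x_i+x_{i+1})\qquad(i\ge1). \tag{6}$$
The path $0,u_0,u_1,\dots$ has variation at most $C_0$. The path $0$, $S_1(x_1+x_2)$, $S_2(x_2+x_3),\dots$ has, as in Step 6 of Section 7, variation at most twice the $\ell_q$-norm of its terms. So by (6) and (2) the $q$-variation of $(S_ix)_{i\ge0}$ is at most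
$$C_0+2\cdot2\lambda\Big(\sum_i\|x_i+x_{i+1}\|^q\Big)^{1/q}\le C_0+8\lambda C_0 .$$

**Step 4: the lifting.** By Steps 2 and 3, $\Sigma x=(S_ix-S_{i-1}x)_{i\ge1}$, whose path is $(S_ix)_{i\ge 0}$, defines a bounded linear operator $\Sigma:X\to Z$. The limit $Q\Sigma x=\lim S_ix$ exists, and since $x-S_jx\in T_{m_j}\subset T_{m_i}$ for $j\ge i$ and $\bigcap T_{m_i}=\{0\}$, it equals $x$. So $Q\Sigma=I$, $\Sigma$ is an isomorphism onto its range, and $\Sigma Q$ is a projection of $Z$ onto $\Sigma(X)$. Thus $X$ is isomorphic to a complemented subspace of $Z$, and by Theorem B to a complemented subspace of a super reflexive space with a basis. $\blacksquare$
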